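# Between a $C^*$-algebra and its injective envelope: both inclusions in $\bar A\subset\tilde A\subset I(A)$ can be proper

## 1. The guess $\bar A=\tilde A=I(A)$, and algebras that satisfy it

A unital $C^*$-algebra $A$ can be enlarged in three ways: by adding suprema of increasing nets, by adding elements that are determined by the elements of $A$ below them, or by adding whatever is needed to make it injective. The three enlargements are nested,
$$A\subset\bar A\subset\tilde A\subset I(A),$$
and the first guess is that the last three coincide. The question whether the two inclusions $\bar A\subset\tilde A$ and $\tilde A\subset I(A)$ can be proper comes from "Regular embeddings of $C^*$-algebras in monotone complete $C^*$-algebras" (doi:10.2969/jmsj/03310159). We first make the three algebras precise, then test the guess.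

All $C^*$-algebras are unital and subalgebras share the unit. $B_{s.a.}$ is the self-adjoint part of $B$.

**Definition 1.1 (monotone complete).** $B$ is monotone complete if every bounded increasing net in $B_{s.a.}$ has a supremum in $B_{s.a.}$. Every von Neumann algebra is monotone complete: the strong limit of the net is its supremum.

**Definition 1.2 (injective envelope).** A $C^*$-algebra $I$ is injective if completely positive maps into $I$ extend to larger algebras: for $C\subset D$, every completely positive $C\to I$ extends to a completely positive $D\to I$. The injective envelope $I(A)$ is the minimal injective $C^*$-algebra containing $A$. Equivalently, it is the injective $C^*$-algebra containing $A$ for which the identity is the only completely positive map $I(A)\to I(A)$ that fixes $A$ elementwise. It is monotone complete.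

Minimality follows from the second description. If $A\subset B\subset I(A)$ and $B$ is injective, extend $\mathrm{id}_B$ to a completely positive $I(A)\to B\subset I(A)$. It fixes $A$, so it is the identity, and $B=I(A)$.

**Definition 1.3 (monotone closure).** A real subspace $S\subset I(A)_{s.a.}$ is monotone closed if, whenever a bounded increasing net in $S$ has supremum $x$ in $I(A)_{s.a.}$, we have $x\in S$. A $C^*$-subalgebra $B\subset I(A)$ is monotone closed if $B_{s.a.}$ is. It is known that the smallest monotone closed subspace containing $A_{s.a.}$ is the self-adjoint part of a unique $C^*$-subalgebra $\bar A\subset I(A)$, and that $\bar A$ is monotone complete. It is called the regular monotone completion of $A$.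

**Definition 1.4 (regular extension).** A regular extension of $A$ is a $C^*$-algebra $B\supset A$ such that each $x\in B_{s.a.}$ is the supremum in $B_{s.a.}$ of $\{a\in A_{s.a.}:a\le x\}$. Applying this to $-x$, we also have $x=\inf\{a\in A_{s.a.}:a\ge x\}$ in $B_{s.a.}$. Write $B_1\le B_2$ if there is an injective $*$-homomorphism $B_1\to B_2$ fixing $A$ elementwise. A regular extension $B$ is maximal if $B\le C$ implies $C\le B$ for regular extensions $C$.

It is known that a maximal regular extension exists, is unique up to a $*$-isomorphism fixing $A$, and can be realized as a monotone closed $C^*$-subalgebra of $I(A)$ containing $\bar A$. This realization is $\tilde A$.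

**Example 1.5 (a regular and a non-regular extension).** Let $A=C[0,1]$ and $B=C[0,\frac12]\oplus C[\frac12,1]$, with $A\subset B$ by restriction. Let $x,c\in B_{s.a.}$ with $c\ge a$ for all real $a\in A$, $a\le x$. Fix $s\ne\frac12$ and a continuous $h:[0,1]\to[0,1]$ with $h(\frac12)=0$, $h(s)=1$. Then $a=(x+\|x\|)h-\|x\|$ is continuous on $[0,1]$, $a\le x$, and $a(s)=x(s)$. So $c(s)\ge x(s)$ for $s\neq\frac12$, and by continuity on each half $c\ge x$. Hence $B$ is a regular extension. By contrast, the algebra of all bounded functions on $[0,1]$ is not: a continuous $a$ below the indicator of $\{\frac12\}$ satisfies $a\le0$, so the supremum of these $a$ is $0$.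

**Test 1: finite dimension.** A finite-dimensional $A$ is a sum of matrix algebras. Matrix algebras are injective by Arveson's extension theorem, hence so is $A$, and $I(A)=A$.

**Test 2: compact operators.** Let $A=\mathbb C1+K(\mathcal H)$ with $\dim \mathcal H=\infty$. $B(\mathcal H)$ is injective (Arveson). Let $\varphi:B(\mathcal H)\to B(\mathcal H)$ be completely positive and fix $A$. For $x\ge0$ and a finite rank projection $f$ we have $x^{1/2}fx^{1/2}\le x$, and the left side is in $A$, so $x^{1/2}fx^{1/2}\le\varphi(x)$. Let $f\uparrow1$ to get $x\le\varphi(x)$. For $y$ self-adjoint apply this to $y+\|y\|$: $y\le\varphi(y)$. Replace $y$ by $-y$: $\varphi(y)=y$. So $I(A)=B(\mathcal H)$. Moreover $y+\|y\|$ is the supremum of an increasing net $x^{1/2}fx^{1/2}$ in $A$, so $\bar A=B(\mathcal H)$. All three algebras are $B(\mathcal H)$. The same argument, with truncations in place of $x^{1/2}fx^{1/2}$, treats the convergent sequences: there all three are $\ell^\infty$.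

**Test 3: GCR algebras.** It is known that if $A$ is GCR (the image of every irreducible representation contains the compact operators), then $\bar A=\tilde A=I(A)$. This includes all commutative $A$.

The guess survives these tests. Test 2 shows what made it work: below a positive operator there are enough small elements of $A$. So we should look at algebras without finite rank elements.

## 2. Von Neumann algebras: $\bar M=M$, and a proper regular extension is needed

**Lemma 2.1.** If $M$ is a von Neumann algebra, then $\bar M=M$.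

*Proof.* Let $(a_i)$ be a bounded increasing net in $M_{s.a.}$, with supremum $a$ in $M_{s.a.}$ and supremum $y$ in $I(M)_{s.a.}$. Since $a$ is an upper bound, $y\le a$. Since $\bar M$ is monotone closed, $y\in\bar M\subset\tilde M$. As $\tilde M$ is a regular extension, $y=\inf\{a'\in M_{s.a.}:a'\ge y\}$ in $\tilde M_{s.a.}$. Each such $a'$ satisfies $a'\ge a_i$ for all $i$, hence $a'\ge a$. So $a$ is a lower bound of this set, and $a\le y$. Thus $y=a\in M$, so $M_{s.a.}$ is monotone closed in $I(M)_{s.a.}$, and $\bar M=M$. $\square$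

**Lemma 2.2.** If a von Neumann algebra $M$ has a regular extension $B\supsetneq M$, then $\bar M=M\subsetneq\tilde M$.

*Proof.* If $\tilde M=M$, then $M$ is a maximal regular extension of itself. Since $M\le B$, maximality gives an injective $*$-homomorphism $\theta:B\to M$ fixing $M$. For $y\in B$ we have $\theta(y)\in M$, so $\theta(y-\theta(y))=\theta(y)-\theta(y)=0$, and $y=\theta(y)\in M$. Thus $B=M$, a contradiction. $\square$

For a discrete group $G$ let $\lambda$ be the left regular representation on $H=\ell^2(G)$, $L(G)=\lambda(G)''$, $C^*_r(G)$ the norm closed span of $\lambda(G)$, and $\tau(x)=\langle x\delta_e,\delta_e\rangle$, the faithful normal trace of $L(G)$; so $L(G)$ is finite. Scalar products are linear in the first variable. For $b\in\mathbb C[G]$ put $\lambda(b)=\sum_gb(g)\lambda(g)$, so that $\|\lambda(b)\|\le\|b\|_1$ and $\lambda(b)\delta_e=b$ when $b$ is regarded as a vector of $H$.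

**Example 2.3 (adding everything is too much).** Let $G$ be infinite, $M=L(G)$. The obvious larger algebra $B(H)$ is not a regular extension of $M$. Let $p_0$ be the projection onto $\mathbb C\delta_e$ and let $a\in M_{s.a.}$, $a\le p_0$. For $\delta>0$ let $f\in M$ be the spectral projection of $a$ for $(\delta,\infty)$. If $fH$ had dimension at least $2$, it would contain a unit vector $\xi\perp\delta_e$, and $\langle a\xi,\xi\rangle\ge\delta>0=\langle p_0\xi,\xi\rangle$, which is impossible. If $fH=\mathbb C\xi$ with $\xi\ne 0$, then, since $M$ commutes with right translations, every right translate of $\xi$ is a multiple of $\xi$, so $|\xi|$ is constant on the infinite group $G$, which is impossible in $\ell^2(G)$. So $f=0$ for every $\delta$, and $a\le0$. Hence $\sup\{a\in M_{s.a.}:a\le p_0\}=0\ne p_0$.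

The same argument shows that every nonzero projection $q\in M$ has rank at least $2$, so $qH$ contains a unit vector orthogonal to $\delta_e$, and $\|qp_0q-q\|\ge1$. Keep this inequality in mind: in a regular extension that we can control, we shall want the opposite, namely a projection $q\in M$ under which a given operator $y$ looks like a scalar, $qyq\approx\langle y\delta_e,\delta_e\rangle q$.

From now on $\Gamma$ is a countable group ($\Gamma=\{e\}$ is allowed), $S=\{u_1,u_2,\dots\}$ is a countably infinite set of free generators, $G=\Gamma*F(S)$, $H=\ell^2(G)$ and $M=L(G)$.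

**Theorem A.** $M=\bar M\subsetneq\tilde M$. Moreover $\tilde M$ contains a non-unitary isometry, although $M=\bar M$ is finite.

**Theorem B.** Let $A$ be any $C^*$-algebra with $C^*_r(G)\subset A\subset L(G)$. For all $m\in\mathbb N$ and $\varepsilon\in(0,1]$ there is $z\in I(A)$ with $0\le z\le1+\varepsilon$ such that

(i) every $a\in A_{s.a.}$ with $a\ge z$ satisfies $a\ge1$;

(ii) $\frac1m\sum_{i=1}^m\lambda(u_i)z\lambda(u_i)^*\le\frac{4+\varepsilon}m$.

Hence $\tilde A\subsetneq I(A)$.

*Why the last line follows.* Take $m=6$ and $\varepsilon=1$. If $\tilde A=I(A)$, then $I(A)$ is a regular extension and $z=\inf\{a\in A_{s.a.}:a\ge z\}$ in $I(A)_{s.a.}$. By (i), $1$ is a lower bound of this set, so $z\ge1$. Then $\frac16\sum_{i\le6}\lambda(u_i)z\lambda(u_i)^*\ge1>\frac56$, contradicting (ii).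

So the answer to both questions is yes, and with $\Gamma=\{e\}$ one algebra does both: for $M=L(\mathbb F_\infty)$,
$$M=\bar M\subsetneq\tilde M\subsetneq I(M).$$
Theorem B also covers the separable algebra $A=C^*_r(\mathbb F_\infty)$. By the minimality noted after Definition 1.2, for this $A$ the algebra $\tilde A$ is not injective.

## 3. First letters in $\Gamma*F(S)$

Both proofs rest on one feature of $G$: the first letter of a word splits $\ell^2(G)$ as a tensor product in many compatible ways.

Each $g\ne e$ has a unique normal form $l_1\cdots l_r$ with letters in $(\Gamma\setminus\{e\})\cup S\cup S^{-1}$, no two adjacent letters in $\Gamma$, and no adjacent $ss^{-1}$ or $s^{-1}s$ with $s\in S$. We say that $g$ begins with $l_1$. Let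
$$G_k=\langle\Gamma,u_1,\dots,u_k\rangle,\qquad Z_k=\{e\}\cup\{g: g\text{ begins with some }u_j^{\pm1},\ j>k\}.$$
Cutting the normal form of $g$ before its first letter $u_j^{\pm1}$ with $j>k$ writes $g$ uniquely as $tz$ with $t\in G_k$, $z\in Z_k$, and the normal form of $tz$ is the concatenation. For example, for $k=1$, $u_1^2u_3u_1=(u_1^2)(u_3u_1)$. Hence:
$$H=\ell^2(G_k)\otimes\ell^2(Z_k),\qquad\delta_{tz}=\delta_t\otimes\delta_z .\tag{1}$$
For $g\in G_k$ we have $\lambda(g)\delta_{tz}=\delta_{gt}\otimes\delta_z$, so $\lambda(g)$, and hence all of $L(G_k)\subset M$ (the weak closure of the span of $\lambda(G_k)$), acts on the first factor only.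

For $k<l$,
$$\ell^2(G_l)=\ell^2(G_k)\otimes\ell^2(Z_k\cap G_l),\qquad \ell^2(Z_k)=\ell^2(Z_k\cap G_l)\otimes\ell^2(Z_l),\tag{2}$$
compatibly with (1): split $z\in Z_k$ as $z=tz'$ with $t\in G_l$, $z'\in Z_l$. Then $t$ is $e$ or begins with the first letter of $z$, so $t\in Z_k\cap G_l$. Conversely such products lie in $Z_k$, because $Z_l\subset Z_k$.

For $\ell\in S\cup S^{-1}$ let $P(\ell)$ be the projection onto the closed span of the $\delta_w$ with $w$ beginning with $\ell$. For different $\ell$ these projections are orthogonal. For $i\le k$ the element $tz$ begins with $u_i^{\pm1}$ iff $t$ does, so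
$$P(u_i),P(u_i^{-1})\in B(\ell^2(G_k))\otimes1\qquad(i\le k).\tag{3}$$
For $s\in S$, the word $sw$ begins with $s$ iff $w$ does not begin with $s^{-1}$. Therefore
$$\lambda(s)^*P(s)\lambda(s)=1-P(s^{-1}),\quad\text{i.e.}\quad P(s)\lambda(s)=\lambda(s)\bigl(1-P(s^{-1})\bigr).\tag{4}$$
Finally, for finitely supported scalars $c=(c_i)$,
$$\Bigl\|\sum_ic_i\lambda(u_i)\Bigr\|\le2\|c\|_2 .\tag{5}$$
Indeed, by (4), $\lambda(u_i)=P(u_i)\lambda(u_i)+\lambda(u_i)P(u_i^{-1})$. Since the $P(u_i)$ are mutually orthogonal, $\|\sum c_iP(u_i)\lambda(u_i)\xi\|^2=\sum|c_i|^2\|P(u_i)\lambda(u_i)\xi\|^2\le\|c\|_2^2\|\xi\|^2$. Since the $P(u_i^{-1})$ are, $\|\sum c_i\lambda(u_i)P(u_i^{-1})\xi\|\le\sum|c_i|\,\|P(u_i^{-1})\xi\|\le\|c\|_2\|\xi\|$.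

## 4. Adjoining the projection "begins with $u_1$" to $L(G)$

Lemma 2.2 asks for a proper regular extension of $M$. Example 2.3 says not to add compact operators. We add instead the projection $p=P(u_1)$, which for every $k\ge1$ acts on the first tensor factor only, and put $B=C^*(M,p)\subset B(H)$.

**Step A1: $B$ contains a non-unitary isometry.** The purpose is to see that $B\ne M$. By (4), $p'=\lambda(u_1)^*(1-p)\lambda(u_1)=P(u_1^{-1})$ lies in $B$. Let $v=\lambda(u_1)(1-p')$. Then $v^*v=1-p'$ and, by (4), $vv^*=p$. Since $pp'=0$, we have $p'v=p'pv=0$, and $vp'=0$. So $V=v+p'$ satisfies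
$$V^*V=v^*v+p'=1,\qquad VV^*=vv^*+p'=p+p'\ne1,$$
because $(p+p')\delta_e=0$. As $M$ is finite, it contains no non-unitary isometry, and $B\ne M$.

**Step A2: small projections of $M$ near $\delta_e\otimes\ell^2(Z_k)$.** We look for projections of $M$ on which operators acting on $\ell^2(G_k)$ look like scalars. On the subspace $\delta_e\otimes\ell^2(Z_k)$ this is so after compression; the point is that $M$ contains projections almost supported there. For $k\ge1$ and $t\in(0,1)$ let $q_{k,t}\in M$ be the spectral projection of $\lambda(u_{k+1})$ for $\{e^{2\pi i\theta}:0\le\theta<t\}$. Since $\tau(\lambda(u_{k+1})^j)=0$ for $j\ne0$, the spectral distribution of $\lambda(u_{k+1})$ under $\tau$ is normalized arc length, and $\tau(q_{k,t})=t$. Let $e_k$ be the projection onto $\delta_e\otimes\ell^2(Z_k)$.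

If $g\notin Z_k$ and $j\ne0$, then $g$ begins with a letter from $\Gamma$ or with $u_i^{\pm1}$, $i\le k$, so $u_{k+1}^jg$ begins with $u_{k+1}^{\pm1}$ and lies in $Z_k$. Hence $(1-e_k)\lambda(u_{k+1})^j(1-e_k)=0$ for $j\ne0$. Thus $(1-e_k)x(1-e_k)=\tau(x)(1-e_k)$ for $x$ a trigonometric polynomial in $\lambda(u_{k+1})$, and by $\sigma$-weak continuity for $x=q_{k,t}$. This gives $(1-e_k)q_{k,t}(1-e_k)=t(1-e_k)$, so
$$\|(1-e_k)q_{k,t}\|=\sqrt t.\tag{6}$$
Consequently, for $y\in B(\ell^2(G_k))\otimes1$,
$$\|yq_{k,t}\|\le\|y\delta_e\|+\sqrt t\,\|y\|,\tag{7}$$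
$$\bigl\|q_{k,t}\,y\,q_{k,t}-\langle y\delta_e,\delta_e\rangle q_{k,t}\bigr\|\le2\sqrt t\,\bigl\|y-\langle y\delta_e,\delta_e\rangle\bigr\|.\tag{8}$$
For (7), split $yq_{k,t}=ye_kq_{k,t}+y(1-e_k)q_{k,t}$ and note $\|ye_k\|=\|y\delta_e\|$, since $y$ acts on the first factor and $e_k=|\delta_e\rangle\langle\delta_e|\otimes1$. For (8), put $y_1=y-\langle y\delta_e,\delta_e\rangle$. Then $e_ky_1e_k=0$, so with $q=q_{k,t}$ we have $qy_1q=q(1-e_k)y_1q+qe_ky_1(1-e_k)q$, and (6) applies to both terms.

For instance, $p\delta_e=0$ gives $\|pq_{k,t}\|\le\sqrt t$ for all $k\ge1$: on these projections $p$ looks like $0$.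

**Step A3: every element of $B$ is locally close to $\lambda(\mathbb C[G])$.** Elements of $M$ themselves need not act on any first factor, so (7) and (8) do not apply to general words in $M$ and $p$. The next property is a version that survives multiplication by $M$: we allow ourselves to lose a small proportion of $q_{k,t}$.

**Definition 4.1 (property $\mathcal P$).** $y\in B(H)$ has property $\mathcal P$ if for every $\eta>0$ there are $c\in\mathbb C[G]$ with $\|c-y\delta_e\|_2\le\eta$ and $t_0>0$ such that for all $t\in(0,t_0)$ and $\kappa\in(0,1)$ there is $k_0$ such that for every $k\ge k_0$ there is a projection $q\in M$, $q\le q_{k,t}$, with $\tau(q)\ge(1-\kappa)t$ and $\|(y-\lambda(c))q\|\le\eta$.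

Examples: $\lambda(c)$ with $q=q_{k,t}$ and zero error; and $p$ with $c=0$, $q=q_{k,t}$, $t_0=\min(\eta^2,1)$.

**Lemma 4.2.** Every $y\in B$ has property $\mathcal P$.

*Proof.* We use that projections $q,q'\le r$ in $M$ satisfy $\tau(q\wedge q')=\tau(q)+\tau(q')-\tau(q\vee q')\ge\tau(q)+\tau(q')-\tau(r)$.

*Linear structure.* $1$ has $\mathcal P$ with $c=\delta_e$, $q=q_{k,t}$. Scalar multiples are clear. If $\|y-y'\|\le\eta/2$ and $c$ serves $y'$ for $\eta/2$, it serves $y$ for $\eta$; so $\mathcal P$ passes to norm limits. For a sum, use $\eta/2$ and $\kappa/2$ for each summand, add the two $c$'s, and take $q\wedge q'$, whose trace is at least $2(1-\frac\kappa2)t-t=(1-\kappa)t$.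

Now $B$ is the closed span of words $x_0px_1p\cdots px_l$ with $x_i\in M$. Such a word is built from $1$ by left multiplications, so it suffices that $\mathcal P(y)$ implies $\mathcal P(py)$, and $\mathcal P(xy)$ for $x\in M$.

*From $y$ to $py$.* Given $\eta$, take $c,t_0$ for $y$ and $\eta/2$. Put $c'=pc\in\mathbb C[G]$ and $w=p\lambda(c)-\lambda(c')$. Then $w\delta_e=pc-c'=0$. If $k\ge1$ and $\operatorname{supp}c\subset G_k$, then $w\in B(\ell^2(G_k))\otimes1$ by (1) and (3), so (7) gives $\|wq_{k,t}\|\le\sqrt t\,\|w\|\le\eta/2$ for small $t$. Shrink $t_0$ and enlarge $k_0$ accordingly. With the $q$ of $y$,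
$$\|(py-\lambda(c'))q\|\le\|p(y-\lambda(c))q\|+\|wq\|\le\eta,\qquad \|c'-py\delta_e\|=\|p(c-y\delta_e)\|\le\eta/2 .$$

*From $y$ to $xy$.* Given $\eta$, take $c,t_0'$ for $y$ and $\eta_1=\eta/(4(1+\|x\|))$. Choose $c'\in\mathbb C[G]$ with $\|c'-x\lambda(c)\delta_e\|_2\le\eta/8$ and let $d=x\lambda(c)-\lambda(c')\in M$, so $\|d\delta_e\|\le\eta/8$. Then
$$\|c'-xy\delta_e\|_2\le\tfrac\eta8+\|x\|\,\|c-y\delta_e\|\le\tfrac\eta8+\|x\|\eta_1\le\eta.$$
Let $t_0=\min\bigl(t_0',(\eta/(8\|d\|+8))^2\bigr)$, which does not depend on $t$, $\kappa$. Let $\mathcal E_k:M\to L(G_k)$ be the trace preserving conditional expectation; $\mathcal E_k(d)\delta_e$ is the orthogonal projection of $d\delta_e$ to $\ell^2(G_k)\subset H$. So $\|\mathcal E_k(d)\delta_e\|\le\eta/8$ and, by (7), for $t<t_0$,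
$$\|\mathcal E_k(d)q_{k,t}\|\le\tfrac\eta8+\sqrt t\,\|d\|\le\tfrac\eta4 .$$
Write $\|x'\|_2=\|x'\delta_e\|$ for $x'\in M$. As $\bigcup_k\ell^2(G_k)$ is dense in $H$, $\|d-\mathcal E_k(d)\|_2\to0$. So, given $t$ and $\kappa$, for all large $k$ we have $\|d-\mathcal E_k(d)\|_2^2\le\frac\kappa2t(\frac\eta4)^2$. Let $f\in M$ be the spectral projection of $|d-\mathcal E_k(d)|$ for $[0,\frac\eta4]$. Since $(\frac\eta4)^2(1-f)\le|d-\mathcal E_k(d)|^2$, we get $\tau(1-f)\le\kappa t/2$, and $\|(d-\mathcal E_k(d))f\|\le\frac\eta4$. Let $q\le q_{k,t}$ be given by $\mathcal P(y)$ with $\eta_1,\kappa/2$, and put $q_1=q\wedge f$. Then $\tau(q_1)\ge\tau(q)-\tau(1-f)\ge(1-\kappa)t$, and since $xy-\lambda(c')=x(y-\lambda(c))+\mathcal E_k(d)+(d-\mathcal E_k(d))$,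
$$\|(xy-\lambda(c'))q_1\|\le\|x\|\eta_1+\tfrac\eta4+\tfrac\eta4\le\eta.\qquad\square$$

**Step A4: compressions by projections of $M$ detect vector states.** This is the statement that failed for $p_0$ in Example 2.3.

**Lemma 4.3.** For $y_1,\dots,y_N\in B$, $b\in\mathbb C[G]$ with $\|b\|_2=1$, and $\varepsilon'>0$ there is a projection $0\ne q'\in M$ with $\|q'y_iq'-\langle y_ib,b\rangle q'\|\le\varepsilon'$ for all $i$.

*Proof.* *Case $b=\delta_e$.* Let $\eta=\varepsilon'/3$ and take $c_i$ from $\mathcal P(y_i)$ for $\eta$. Take $t$ smaller than all the corresponding $t_0$ and with $2\sqrt t\,\|\lambda(c_i)-c_i(e)\|\le\eta$ for all $i$. Put $\kappa=\frac1{2N}$, take $k$ large, also with $\operatorname{supp}c_i\subset G_k$ for all $i$, let $q_i\le q_{k,t}$ be the resulting projections and $q'=\bigwedge_iq_i$. Then $\tau(q_{k,t}-q')\le\sum_i\tau(q_{k,t}-q_i)\le N\kappa t=t/2$, so $\tau(q')\ge t/2>0$. Now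
$$\|q'y_iq'-q'\lambda(c_i)q'\|\le\eta,\qquad\|q'\lambda(c_i)q'-c_i(e)q'\|\le\eta,\qquad|c_i(e)-\langle y_i\delta_e,\delta_e\rangle|\le\eta,$$
by the choice of $q_i$, by (8) compressed to $q'\le q_{k,t}$, and by $\|c_i-y_i\delta_e\|_2\le\eta$.

*General $b$.* Let $\varepsilon_1\in(0,\frac12)$. Apply the first case to $\lambda(b)^*\lambda(b)$ and $\lambda(b)^*y_i\lambda(b)$, all in $B$. Their values at $\delta_e$ are $\|b\|_2^2=1$ and $\beta_i:=\langle y_ib,b\rangle$. So there is $0\ne q\in M$ with $\|q\lambda(b)^*\lambda(b)q-q\|\le\varepsilon_1$ and $\|q\lambda(b)^*y_i\lambda(b)q-\beta_iq\|\le\varepsilon_1$. Let $h=(q\lambda(b)^*\lambda(b)q)^{-1/2}$, the inverse taken in $qMq$, and $v=\lambda(b)qh\in M$. Then $v^*v=q$, $q'=vv^*\in M$ is a nonzero projection, and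
$$q'y_iq'-\beta_iq'=v\bigl[h\,q\lambda(b)^*y_i\lambda(b)q\,h-\beta_iq\bigr]v^* .$$
Here $\|h^2\|\le2$ and $\|h^2-q\|\le\varepsilon_1/(1-\varepsilon_1)\le2\varepsilon_1$, so the bracket has norm at most $\|h\|^2\varepsilon_1+|\beta_i|\,\|h^2-q\|\le2\varepsilon_1(1+|\beta_i|)$. Choose $\varepsilon_1$ so that this is $\le\varepsilon'$ for all $i$. $\square$

**Step A5: $B$ is a regular extension of $M$.** Let $y,c\in B_{s.a.}$ with $c\ge a$ for all $a\in M_{s.a.}$ with $a\le y$. We must show $c\ge y$. If not, by density of $\mathbb C[G]$ in $H$ there is $b\in\mathbb C[G]$, $\|b\|_2=1$, with $y_0:=\langle yb,b\rangle>c_0:=\langle cb,b\rangle$. Put $\varepsilon'=(y_0-c_0)/4$, take $q'$ from Lemma 4.3 for $\{y,c\}$, and set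
$$a=(y_0-2\varepsilon')q'-C(1-q')\in M_{s.a.}$$
with $C>\|y\|$ so large that $\varepsilon'(C-\|y\|)\ge\|y\|^2$. In the decomposition by $q'$ and $1-q'$, the corners of $y-a$ satisfy
$$q'(y-a)q'\ge(y_0-\varepsilon')q'-(y_0-2\varepsilon')q'=\varepsilon'q',\qquad(1-q')(y-a)(1-q')\ge(C-\|y\|)(1-q'),$$
and the off-diagonal corner $q'y(1-q')$ has norm $\le\|y\|$. So for $\xi\in q'H$, $\xi'\in(1-q')H$,
$$\langle(y-a)(\xi+\xi'),\xi+\xi'\rangle\ge\varepsilon'\|\xi\|^2+(C-\|y\|)\|\xi'\|^2-2\|y\|\,\|\xi\|\,\|\xi'\|\ge0 .$$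
Thus $a\le y$, hence $c\ge a$, and compressing to $q'$ gives $(c_0+\varepsilon')q'\ge q'cq'\ge(y_0-2\varepsilon')q'$. So $4\varepsilon'=y_0-c_0\le3\varepsilon'$, a contradiction. Hence $y=\sup\{a\in M_{s.a.}:a\le y\}$ in $B_{s.a.}$.

By Lemma 2.2 with Steps A1 and A5, $M=\bar M\subsetneq\tilde M$. It remains to move the isometry into $\tilde M$.

## 5. Every regular extension embeds in $\tilde A$

Maximality of $\tilde A$ alone says that nothing lies strictly above it. To place our particular $B$ below $\tilde M$ we use Zorn's lemma and the known uniqueness.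

**Proposition 5.1.** For every unital $A$, every regular extension $B$ of $A$ satisfies $B\le\tilde A$.

*Proof.* *Maps are unique.* Let $\theta:B_1\to B_2$ be an injective $*$-homomorphism between regular extensions, fixing $A$. For $x\in(B_1)_{s.a.}$ and $a\in A_{s.a.}$ we have $a\le x\iff a\le\theta(x)$. So $\theta(x)$ is the supremum in $B_2$ of $\{a\in A_{s.a.}:a\le x\}$, and $\theta$ is determined.

*Chains have upper bounds.* By uniqueness the connecting maps in a chain $(B_i)$ of regular extensions are coherent, so the chain has a $C^*$-direct limit $B_\infty=\overline{\bigcup B_i}\supset A$. It is regular: let $x,c\in(B_\infty)_{s.a.}$ with $c\ge a$ whenever $a\in A_{s.a.}$, $a\le x$. Given $\epsilon>0$ choose $i$ and $x',c'\in(B_i)_{s.a.}$ within $\epsilon$ of $x,c$. If $a\in A_{s.a.}$ and $a\le x'-\epsilon$, then $a\le x$, so $a\le c\le c'+\epsilon$. By regularity of $B_i$, $x'-\epsilon\le c'+\epsilon$. Hence $c\ge c'-\epsilon\ge x'-3\epsilon\ge x-4\epsilon$. Let $\epsilon\to0$.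

*Zorn.* In a regular extension $B$ the map $x\mapsto\{a\in A_{s.a.}:a\le x\}$ is injective on $B_{s.a.}$, so the cardinality of $B$ is bounded in terms of $A$, and regular extensions form a set up to isomorphism over $A$. By Zorn's lemma $B$ lies below a maximal regular extension, which by the known uniqueness is isomorphic to $\tilde A$ over $A$. $\square$

**End of the proof of Theorem A.** By Step A5 and Proposition 5.1 there is an injective $*$-homomorphism $B\to\tilde M$ fixing $M$, in particular unital. It carries the isometry $V$ of Step A1 to a non-unitary isometry in $\tilde M$. $\blacksquare$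

## 6. From $B(H)$ to $I(A)$: what a single block gives

Now let $C^*_r(G)\subset A\subset L(G)$. We need elements of $I(A)$, of which we have no concrete model. The only handle is a map into it.

**The transfer map.** Since $I(A)$ is injective, the inclusion $A\to I(A)$ extends to a unital completely positive $\Theta:B(H)\to I(A)$. It is multiplicative on $A$, so $A$ lies in its multiplicative domain, and by Choi's theorem
$$\Theta(a_1xa_2)=a_1\Theta(x)a_2\qquad(a_1,a_2\in A,\ x\in B(H)).\tag{9}$$
Hence inequalities between sums of $A$-translates survive. If $c_1,\dots,c_l\in A$ and $\sum_rc_r^*xc_r\ge\beta$ in $B(H)$, then every $a\in A_{s.a.}$ with $a\ge\Theta(x)$ satisfies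
$$\sum_rc_r^*ac_r\ge\sum_rc_r^*\Theta(x)c_r\ge\beta .\tag{10}$$

**Rank one is useless here.** The compact operators of Test 2 suggest $x=|b\rangle\langle b|$. But then $\sum_rc_r^*xc_r$ has finite rank, so no bound $\beta>0$ is ever available in (10).

**A block of infinite rank.** Try instead, for $k\ge m$, the projection $e_k=|\delta_e\rangle\langle\delta_e|\otimes1$ onto $\delta_e\otimes\ell^2(Z_k)$. For $i\le m$ the projection $\lambda(u_i)e_k\lambda(u_i)^*$ has range $\delta_{u_i}\otimes\ell^2(Z_k)$; these ranges are orthogonal, so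
$$\sum_{i\le m}\lambda(u_i)e_k\lambda(u_i)^*\le1 .$$
On the other hand, translates by fresh letters are large: $\lambda(u_{k+r})^*e_k\lambda(u_{k+r})$ is the projection onto the span of the $\delta_w$ with $u_{k+r}w\in Z_k$, and every $w$ not beginning with $u_{k+r}^{-1}$ qualifies. So it dominates $1-P(u_{k+r}^{-1})$, and
$$\frac1L\sum_{r=1}^L\lambda(u_{k+r})^*e_k\lambda(u_{k+r})\ge1-\frac1L\sum_{r=1}^L P(u_{k+r}^{-1})\ge1-\frac1L .$$
Put $z=\Theta(e_k)$. If $a\in A_{s.a.}$ and $a\ge z$, apply (10) and then the trace, which does not see conjugation by unitaries: $\tau(a)\ge1-\frac1L$ for all $L$, so $\tau(a)\ge1$. Yet $\sum_{i\le m}\lambda(u_i)z\lambda(u_i)^*\le1$.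

**Where this stops.** For (i) we need $a\ge1$, not $\tau(a)\ge1$, and a trace bound says little about an infimum. For $A=M$ let $q\in M$ be a projection with $\tau(q)=\frac12$. Both $2q$ and $2(1-q)$ are positive of trace $1$, but $y\le2q$ and $y\le2(1-q)$ force $(1-q)y(1-q)\le0$ and $qyq\le0$, so no such $y$ is $\ge\delta>0$.

**All vector states at once.** We have $a\ge1$ as soon as $\langle ab,b\rangle\ge1$ for a dense set of unit vectors $b$. The value $\langle ab,b\rangle=\tau(\lambda(b)^*a\lambda(b))$ is reached by replacing $e_k$ by $|b\rangle\langle b|\otimes1$ with $b\in\mathbb C[G_k]$, and translating by $\lambda(b)\lambda(u_{k+r})$. So we want to combine blocks $|b_n\rangle\langle b_n|\otimes1$ on $\ell^2(G_{l_n})\otimes\ell^2(Z_{l_n})$, for a sequence $(b_n)$ dense in the unit sphere, into one operator. Two natural combinations fail.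

The sum is unbounded: the $n$-th block has the value $|\langle\delta_e,b_n\rangle|^2$ at $\delta_e=\delta_e\otimes\delta_e$, which is at least $\frac12$ for infinitely many $n$. The supremum of these projections is too large: the range of the $n$-th contains $b_n\otimes\delta_e=b_n$, so the supremum is $1$, and for it the left side of (ii) is $1$.

The way out is to cut each block down in its second factor, $|b_n\rangle\langle b_n|\otimes X_n$, where the projection $X_n$ avoids the part of $\ell^2(Z)$ that the later blocks already occupy. Two things then have to be balanced: the cut must be deep enough to keep the sum bounded and (ii) true, and shallow enough that averaging over fresh letters still gives nearly $1$. The second holds because the total mass of the later blocks, as seen by all fresh letters of level $n$ together, is at most $m+1$, no matter how many fresh letters there are. With $M_n$ fresh letters, only a fraction of order $1/M_n$ is lost.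

## 7. Superposing blocks with cutoffs

We write $|\xi\rangle\langle\eta|$ for $\zeta\mapsto\langle\zeta,\eta\rangle\xi$.

**Partial traces.** For $T\ge0$ bounded on $K\otimes\mathcal M$ and an orthonormal basis $(f_a)$ of $K$, consider
$$\langle\mathrm{Tr}_K(T)\omega,\omega\rangle=\sum_a\langle T(f_a\otimes\omega),f_a\otimes\omega\rangle .$$
The sum is the squared Hilbert–Schmidt norm of $f\mapsto T^{1/2}(f\otimes\omega)$, so it does not depend on the basis. If it is at most $C\|\omega\|^2$ for some $C$, it defines a bounded operator $\mathrm{Tr}_K(T)\ge0$ on $\mathcal M$. Including a given unit vector $f$ in a basis shows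
$$\langle T(f\otimes\omega),f\otimes\omega\rangle\le\langle\mathrm{Tr}_K(T)\omega,\omega\rangle .\tag{11}$$
Changing the basis shows $\mathrm{Tr}_K((U\otimes1)T(U\otimes1)^*)=\mathrm{Tr}_K(T)$ for unitary $U$ on $K$. If $\mathcal M=\mathcal L\otimes\mathcal M'$, $g\ge0$ is trace class on $K\otimes\mathcal L$ and $X$ is a projection on $\mathcal M'$, then $\mathrm{Tr}_K(g\otimes X)=\mathrm{Tr}_K(g)\otimes X$ is bounded, because $\sum_a(\langle f_a|\otimes1)g(|f_a\rangle\otimes1)$ converges in trace norm. Example: for $\xi=\sum_af_a\otimes\xi_a$ we get $\mathrm{Tr}_K|\xi\rangle\langle\xi|=\sum_a|\xi_a\rangle\langle\xi_a|$.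

The next lemma bounds what one new block adds to the norm. Its hypothesis says that $E$ controls the mass of $T$ over vectors $\omega\in\mathcal M$, and that $X$ lives where this mass is at most $s$.

**Lemma 7.1.** Let $T\ge0$ be bounded on $K\otimes\mathcal M$ and $E\ge0$ bounded on $\mathcal M$ with $\langle T(f\otimes\omega),f\otimes\omega\rangle\le\langle E\omega,\omega\rangle$ for all unit $f\in K$ and all $\omega\in\mathcal M$. Let $X$ be a projection on $\mathcal M$ with $XEX\le sX$, and let $\gamma\ge0$ be trace class on $K$. Then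
$$\|T+\gamma\otimes X\|\le\max(\|T\|,\|\gamma\|)+\sqrt{s\,\mathrm{Tr}\,\gamma}.$$

*Proof.* For $P,Q\ge0$ write $P+Q=RR^*$ with the row $R=(P^{1/2}\ \ Q^{1/2})$. Then
$$\|P+Q\|=\|R^*R\|=\left\|\begin{pmatrix}P&P^{1/2}Q^{1/2}\\Q^{1/2}P^{1/2}&Q\end{pmatrix}\right\|\le\max(\|P\|,\|Q\|)+\|P^{1/2}Q^{1/2}\|.$$
Take $P=T$, $Q=\gamma\otimes X$, so $Q^{1/2}=\gamma^{1/2}\otimes X$. Let $\gamma=\sum_ap_a|f_a\rangle\langle f_a|$ with orthonormal $f_a$, and for $\Omega\in K\otimes\mathcal M$ let $\omega_a=(\langle f_a|\otimes1)\Omega$. By hypothesis $\|T^{1/2}(f_a\otimes X\omega_a)\|^2\le\langle EX\omega_a,X\omega_a\rangle\le s\|\omega_a\|^2$. Hence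
$$\|T^{1/2}(\gamma^{1/2}\otimes X)\Omega\|\le\sum_a\sqrt{p_a}\,\|T^{1/2}(f_a\otimes X\omega_a)\|\le\sum_a\sqrt{p_as}\,\|\omega_a\|\le\sqrt{s\,\mathrm{Tr}\,\gamma}\,\|\Omega\|$$
by Cauchy–Schwarz and $\sum_a\|\omega_a\|^2\le\|\Omega\|^2$. $\square$

**Choice of parameters.** Fix $m\in\mathbb N$, $\varepsilon\in(0,1]$. Put $h_i=u_i$ for $i\le m$ and $s_n=\varepsilon^24^{-n}/m$, so that $\sqrt{ms_n}=\varepsilon2^{-n}$ and
$$\sum_{n\ge1}\sqrt{ms_n}\le\varepsilon\le1 .\tag{12}$$
Let $(d_j)$ be a sequence of finitely supported unit vectors of $\ell^2(G)$ whose set of values is dense in the unit sphere and in which every value occurs infinitely often. We choose recursively integers $M_n\ge1$, $k_0=m$, $k_n=k_{n-1}+M_n$, and unit vectors $b_n\in\mathbb C[G_{k_{n-1}}]$. Let $b_n=d_j$ for the smallest unused $j$ with $\operatorname{supp}d_j\subset G_{k_{n-1}}$, and $b_n=\delta_e$ if there is none. Given $b_n$, choose $M_n$ so large that with $\alpha_n=\frac1{2n}$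
$$\frac1{1+\alpha_n}\Bigl(1-\frac1{M_n}-\frac{m+1}{s_nM_n}\Bigr)-\frac{2\|b_n\|_1^2}{\alpha_nM_n}\ \ge\ 1-\frac1n .\tag{13}$$
This is possible: as $M_n\to\infty$ the left side tends to $\frac{2n}{2n+1}=1-\frac1{2n+1}>1-\frac1n$. Since $\bigcup_nG_{k_n}=G$, each index $j$ is used eventually: once all $d_1,\dots,d_j$ are supported in $G_{k_{n-1}}$, every step uses the smallest unused index. As every value has infinitely many indices, each value $d$ of the sequence equals $b_n$ for infinitely many $n$.

Write $G^{(n)}=G_{k_n}$, $s_{n,r}=u_{k_{n-1}+r}$ for $1\le r\le M_n$ (the fresh letters of level $n$), $K_n=\ell^2(G^{(n-1)})$, $\mathcal M_n=\ell^2(Z_{k_{n-1}})$. So $H=K_n\otimes\mathcal M_n$ for every $n$. Define on $B(H)$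
$$\Psi_n(x)=\frac1{M_n}\sum_{r=1}^{M_n}\lambda(s_{n,r})^*\lambda(b_n)^*\,x\,\lambda(b_n)\lambda(s_{n,r}).$$

**Proposition 7.2.** There is $x\in B(H)$ with $0\le x\le1+\varepsilon$, $\sum_{i\le m}\lambda(h_i)x\lambda(h_i)^*\le4+\varepsilon$, and $\Psi_n(x)\ge1-\frac1n$ for all $n\ge1$.

*Proof.* The cutoff at level $n$ depends on all later levels, so we first use finitely many levels and define the cutoffs backwards. The parameters above do not depend on the number of levels.

Let $g_n=\sum_{i\le m}|\lambda(h_i)b_n\rangle\langle\lambda(h_i)b_n|\in B(K_n)$; note $h_i\in G_m=G^{(0)}\subset G^{(n-1)}$. Then $\mathrm{Tr}\,g_n=m$. With $Vc=\sum_ic_i\lambda(h_i)b_n$ on $\mathbb C^m$ we have $g_n=VV^*$, and $\|V\|\le2$ by (5), so $\|g_n\|\le4$.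

Fix $N$. For $n=N,N-1,\dots,1$ define recursively
$$Y_{>n}=\sum_{k=n+1}^Ng_k\otimes X_k,\qquad E_n=\mathrm{Tr}_{K_n}(Y_{>n})\in B(\mathcal M_n)_+,\qquad X_n=1_{[0,s_n)}(E_n),$$
where $g_k\otimes X_k$ acts on $K_k\otimes\mathcal M_k=H$. For $k>n$, (2) gives $K_k=K_n\otimes\ell^2(Z_{k_{n-1}}\cap G^{(k-1)})$ and $\mathcal M_n=\ell^2(Z_{k_{n-1}}\cap G^{(k-1)})\otimes\mathcal M_k$. So $E_n=\sum_{k>n}\mathrm{Tr}_{K_n}(g_k)\otimes X_k$ is bounded. By spectral calculus
$$X_nE_nX_n\le s_nX_n,\qquad1-X_n\le s_n^{-1}E_n .\tag{14}$$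
Put $x_N=\sum_{k=1}^N|b_k\rangle\langle b_k|\otimes X_k\ge0$. The definition of $Y_{>n}$ also makes sense for $n=0$.

**Step 1: $\sum_{i\le m}\lambda(h_i)x_N\lambda(h_i)^*\le4+\varepsilon$.** This will give (ii). Since $h_i\in G^{(k-1)}$ for all $k\ge1$, $\lambda(h_i)$ acts on $K_k$ only, and the sum equals $Y_{>0}=\sum_{k=1}^Ng_k\otimes X_k$. By (11) and (14), Lemma 7.1 applies with $T=Y_{>n}$, $E=E_n$, $\gamma=g_n$, $X=X_n$, $s=s_n$, and gives
$$\|Y_{>n-1}\|=\|Y_{>n}+g_n\otimes X_n\|\le\max(\|Y_{>n}\|,4)+\sqrt{ms_n}.$$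
Starting from $Y_{>N}=0$ and using (12), $\|Y_{>0}\|\le4+\varepsilon$.

**Step 2: $x_N\le1+\varepsilon$.** Here we reuse the same cutoffs for the blocks without translates. Let $T_n=\sum_{k>n}|b_k\rangle\langle b_k|\otimes X_k$. Since $Y_{>n}=\sum_{i\le m}\lambda(h_i)T_n\lambda(h_i)^*$ and $\lambda(h_i)$ acts as a unitary on the factor $K_n$, invariance of the partial trace gives $E_n=m\,\mathrm{Tr}_{K_n}(T_n)$. So $\mathrm{Tr}_{K_n}(T_n)=E_n/m$, and $X_n(E_n/m)X_n\le(s_n/m)X_n$. Lemma 7.1 with $\gamma=|b_n\rangle\langle b_n|$, of norm and trace $1$, gives $\|T_{n-1}\|\le\max(\|T_n\|,1)+\sqrt{s_n/m}$. Iterating from $T_N=0$ to $T_0=x_N$, and since $\sqrt{s_n/m}\le\sqrt{ms_n}$, $\|x_N\|\le1+\varepsilon$.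

**Step 3: the mass of later blocks, seen by all fresh letters of level $n$, is at most $m+1$.** Fix $n\le N$, write $s_r=s_{n,r}$ and $q_r=1-P(s_r^{-1})$. If $w$ does not begin with $s_r^{-1}$, then $s_rw$ begins with $s_r$, so $s_rw\in Z_{k_{n-1}}$. Thus
$$\lambda(s_r)q_r\zeta=\delta_e\otimes J_r\zeta,\qquad J_r:H\to\mathcal M_n,\quad\|J_r\zeta\|=\|q_r\zeta\| .\tag{15}$$
Let $\Lambda_n=\sum_{r=1}^{M_n}J_r^*E_nJ_r$. The claim is
$$\Lambda_n\le m+1 .\tag{16}$$

*A formula for $\Lambda_n$.* For $u\in G^{(n-1)}$ we have $\delta_u\otimes J_r\zeta=\lambda(u)(\delta_e\otimes J_r\zeta)=\lambda(us_r)q_r\zeta$. Put $c_{u,r}=\lambda(us_r)q_r$. Computing $E_n=\mathrm{Tr}_{K_n}(Y_{>n})$ in the basis $(\delta_u)$,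
$$\langle\Lambda_n\zeta,\zeta\rangle=\sum_r\sum_{u\in G^{(n-1)}}\langle Y_{>n}c_{u,r}\zeta,c_{u,r}\zeta\rangle .$$
For $k>n$ we have $us_r\in G^{(n)}\subset G^{(k-1)}$, so by (1) and (3) $c_{u,r}$ acts on the factor $K_k$ only. Hence
$$\Lambda_n=\sum_{k=n+1}^N\tilde g_k\otimes X_k,\qquad\tilde g_k=\sum_{u,r}c_{u,r}^*g_kc_{u,r}\in B(K_k),$$
once we know that the sums defining $\tilde g_k$ converge.

*Orthogonality.* On basis vectors, $c_{u,r}\delta_w=\delta_{us_rw}$ if $w$ does not begin with $s_r^{-1}$, and $c_{u,r}\delta_w=0$ otherwise. The elements $us_rw$ so obtained are pairwise distinct over all triples $(u,r,w)$: in the decomposition $G=G^{(n-1)}\cdot Z_{k_{n-1}}$, $u$ is the first part, and $s_r$ is the first letter of the second part $s_rw$. So the $c_{u,r}c_{u,r}^*$ are mutually orthogonal projections. There are two consequences.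

First, $\mathrm{Tr}\,\tilde g_k=\sum_{u,r}\mathrm{Tr}(g_kc_{u,r}c_{u,r}^*)\le\mathrm{Tr}\,g_k=m$. So the sum defining $\tilde g_k$ converges in trace norm, and $\|\tilde g_k\|\le m$.

Second, let $n<k<k'\le N$ and regard $T=g_{k'}\otimes X_{k'}$ as an operator on $K_k\otimes\mathcal M_k$. The $c_{u,r}$ act on $K_k$, so for $\omega\in\mathcal M_k$
$$\langle\mathrm{Tr}_{K_k}(\tilde g_{k'}\otimes X_{k'})\omega,\omega\rangle=\sum_{u,r}\sum_w\langle T(\delta_{us_rw}\otimes\omega),\delta_{us_rw}\otimes\omega\rangle\le\langle\mathrm{Tr}_{K_k}(T)\omega,\omega\rangle,$$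
where $w$ runs over the elements of $G^{(k-1)}$ not beginning with $s_r^{-1}$; the inequality holds because the $us_rw$ are distinct elements of $G^{(k-1)}$.

*Iteration.* Let $A_k=\sum_{k'>k}\tilde g_{k'}\otimes X_{k'}$ for $n\le k\le N$. For $k>n$, summing over $k'>k$ gives $\mathrm{Tr}_{K_k}(A_k)\le\sum_{k'>k}\mathrm{Tr}_{K_k}(g_{k'}\otimes X_{k'})=E_k$. So Lemma 7.1 applies with $T=A_k$, $E=E_k$, $\gamma=\tilde g_k$, $X=X_k$, $s=s_k$:
$$\|A_{k-1}\|=\|A_k+\tilde g_k\otimes X_k\|\le\max(\|A_k\|,m)+\sqrt{ms_k}.$$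
Since $A_N=0$ and $A_n=\Lambda_n$, (12) gives $\|\Lambda_n\|\le m+1$.

**Step 4: $\Psi_n(x_N)\ge1-\frac1n$ for $n\le N$.** This will give (i). Let $\zeta\in H$ and split $\lambda(b_n)\lambda(s_r)\zeta=U_r+V_r$ with
$$U_r=\lambda(b_n)\lambda(s_r)q_r\zeta=\lambda(b_n)(\delta_e\otimes J_r\zeta)=b_n\otimes J_r\zeta,\qquad V_r=\lambda(b_n)\lambda(s_r)(1-q_r)\zeta .$$
For $x\ge0$ and $\alpha>0$ we have $\langle xU,U\rangle\le(1+\alpha)\langle x(U+V),U+V\rangle+(1+\frac1\alpha)\langle xV,V\rangle$; divide by $1+\alpha$ and use $(1+\frac1\alpha)/(1+\alpha)=\frac1\alpha$ to get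
$$\langle\Psi_n(x_N)\zeta,\zeta\rangle\ge\frac1{M_n}\sum_{r=1}^{M_n}\Bigl[\frac1{1+\alpha_n}\langle x_NU_r,U_r\rangle-\frac1{\alpha_n}\langle x_NV_r,V_r\rangle\Bigr].$$

For the main term, keep only the $n$-th block: $\langle x_NU_r,U_r\rangle\ge\langle X_nJ_r\zeta,J_r\zeta\rangle=\|J_r\zeta\|^2-\langle(1-X_n)J_r\zeta,J_r\zeta\rangle$. The projections $1-q_r=P(s_r^{-1})$ are mutually orthogonal, so by (15) $\sum_r\|J_r\zeta\|^2=\sum_r\|q_r\zeta\|^2\ge(M_n-1)\|\zeta\|^2$. By (14) and (16), $\sum_r\langle(1-X_n)J_r\zeta,J_r\zeta\rangle\le s_n^{-1}\langle\Lambda_n\zeta,\zeta\rangle\le\frac{m+1}{s_n}\|\zeta\|^2$. For the error term, $x_N\le1+\varepsilon\le2$ gives $\sum_r\langle x_NV_r,V_r\rangle\le2\|b_n\|_1^2\sum_r\|(1-q_r)\zeta\|^2\le2\|b_n\|_1^2\|\zeta\|^2$. Altogether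
$$\langle\Psi_n(x_N)\zeta,\zeta\rangle\ge\Bigl[\frac1{1+\alpha_n}\Bigl(1-\frac1{M_n}-\frac{m+1}{s_nM_n}\Bigr)-\frac{2\|b_n\|_1^2}{\alpha_nM_n}\Bigr]\|\zeta\|^2,$$
and (13) gives Step 4.

**Step 5: removing the dependence on $N$.** The $x_N$ lie in a bounded, hence $\sigma$-weakly relatively compact, set. The maps $y\mapsto\lambda(h_i)y\lambda(h_i)^*$ and $\Psi_n$ are $\sigma$-weakly continuous, the bounds of Steps 1 and 2 hold for all $N$, and the bound of Step 4 for given $n$ holds for all $N\ge n$. So any $\sigma$-weak cluster point $x$ of $(x_N)$ has the three properties. $\square$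

## 8. The element $z=\Theta(x)$: proof of Theorem B and the chain for $L(\mathbb F_\infty)$

Let $x$ be as in Proposition 7.2, $\Theta:B(H)\to I(A)$ the transfer map of Section 6, and $z=\Theta(x)$. Then $0\le z\le1+\varepsilon$. All $\lambda(u_i)$, $\lambda(s_{n,r})$ and $\lambda(b_n)$ are in $C^*_r(G)\subset A$, so by (9)
$$\sum_{i\le m}\lambda(u_i)z\lambda(u_i)^*=\Theta\Bigl(\sum_{i\le m}\lambda(u_i)x\lambda(u_i)^*\Bigr)\le4+\varepsilon ,$$
which is (ii), and $\Psi_n(z)=\Theta(\Psi_n(x))\ge1-\frac1n$ for all $n$, where $\Psi_n$ also denotes the same formula in $I(A)$.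

For (i), let $a\in A_{s.a.}$ with $a\ge z$. As in (10), $\Psi_n(a)\ge\Psi_n(z)\ge1-\frac1n$, and $\Psi_n(a)\in A\subset L(G)$. Each of the $M_n$ summands in $\Psi_n(a)$ is a conjugate of $\lambda(b_n)^*a\lambda(b_n)$ by a unitary of $L(G)$. Since $\tau$ is a trace,
$$1-\tfrac1n\le\tau(\Psi_n(a))=\tau\bigl(\lambda(b_n)^*a\lambda(b_n)\bigr)=\langle a\lambda(b_n)\delta_e,\lambda(b_n)\delta_e\rangle=\langle ab_n,b_n\rangle .$$
Every $d_j$ equals $b_n$ for infinitely many $n$, so $\langle ad_j,d_j\rangle\ge1$ for all $j$. The $d_j$ are dense in the unit sphere, hence $a\ge1$. With the deduction of $\tilde A\subsetneq I(A)$ given after the statement in Section 2, Theorem B is proved. $\blacksquare$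

Thus (b) has the answer yes, for every $A$ with $C^*_r(\Gamma*\mathbb F_\infty)\subset A\subset L(\Gamma*\mathbb F_\infty)$, and (a) has the answer yes by Theorem A, for $A=L(\Gamma*\mathbb F_\infty)$. Theorem B allows $A=L(G)=M$, so for $\Gamma=\{e\}$ both theorems apply to the same algebra $M=L(\mathbb F_\infty)$ and give $M=\bar M\subsetneq\tilde M\subsetneq I(M)$.
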